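\title{The Vietoris hyperspace $2^{\omega}$ is not orthocompact}


\begin{abstract}
We prove in ZFC that the Vietoris hyperspace $2^{\omega}$ of all nonempty subsets of the discrete space $\omega$ is not orthocompact, although it has a $\sigma$-interior preserving base. The same construction shows that $2^\omega$ is neither countably metacompact nor perfect. It follows that, for a $T_1$ space $X$, the hyperspace $2^X$ can have one of these three properties only if $X$ is countably compact.
\end{abstract}

\section{The question and the results}

For a space $X$ let $2^X$ be the set of nonempty closed subsets of $X$ with the Vietoris topology, whose basic open sets are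
\[
\langle U_1,\dots,U_n\rangle=\Bigl\{F\in 2^X: F\subseteq \bigcup_{i\le n}U_i\ \text{ and }\ F\cap U_i\ne\emptyset\text{ for each }i\le n\Bigr\},
\]
where $n\ge1$ and $U_1,\dots,U_n$ are open in $X$. If $X=\omega$ with its order topology, which is discrete, then $2^\omega$ consists of all nonempty subsets of $\omega$.

A family $\mathcal U$ of open sets is \emph{interior preserving} if $\bigcap\mathcal V$ is open for every $\mathcal V\subseteq\mathcal U$ (where $\bigcap\emptyset$ is the whole space). Equivalently, $\bigcap\{U\in\mathcal U:p\in U\}$ is open for every point $p$: if $p\in\bigcap\mathcal V$, this set lies between $\{p\}$ and $\bigcap\mathcal V$. In other words, every point $p$ has a single neighborhood that is contained in all the members of $\mathcal U$ containing $p$. A space is \emph{orthocompact} if every open cover has an interior preserving open refinement (refinements are again covers). It is \emph{metacompact} if every open cover has a point-finite open refinement, and \emph{countably metacompact} if every countable open cover has one. A point-finite open family is interior preserving, because an infinite subfamily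 has empty intersection and a finite one has open intersection. Hence metacompact spaces are orthocompact. A space is \emph{perfect} if each closed subset is a $G_\delta$.

The following question is posed in \cite{OVN}: is $2^\omega$ orthocompact? The answer is no.

\begin{theorem}\label{thm:main}
The space $2^\omega$ is not orthocompact.
\end{theorem}

\begin{theorem}\label{thm:strong}
\emph{(i)} The space $2^\omega$ is not countably metacompact, hence not metacompact.
\emph{(ii)} It has a closed discrete subset that is not a $G_\delta$; in particular it is not perfect.
\end{theorem}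

\begin{theorem}\label{thm:X}
Let $X$ be a $T_1$ space. If $2^X$ is orthocompact, or countably metacompact, or perfect, then $X$ is countably compact.
\end{theorem}

For metacompact $X$ this gives a complete classification. Regular spaces are understood to be $T_1$.

\begin{corollary}\label{cor:class}
For a regular metacompact space $X$ (for instance a metrizable, a paracompact Hausdorff, or a regular Lindel\"of space) the following are equivalent: $X$ is compact; $2^X$ is compact; $2^X$ is metacompact; $2^X$ is orthocompact; $2^X$ is countably metacompact. In particular, for discrete $X$, the space $2^X$ is orthocompact if and only if $X$ is finite.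
\end{corollary}

We work in ZFC and write $\mathfrak c=2^{\aleph_0}$. Section~\ref{sec:guess} explains why one might expect the opposite answer. Section~\ref{sec:trap} isolates, in Proposition~\ref{prop:coding}, what a counterexample needs, and deduces Theorems~\ref{thm:main} and~\ref{thm:strong} from it by a Baire category argument. Sections~\ref{sec:tree}--\ref{sec:limits} build the objects of Proposition~\ref{prop:coding}, and Section~\ref{sec:X} treats general~$X$.

\section{Neighborhoods in $2^\omega$ and the natural guess}\label{sec:guess}

Only the countably infinite discrete structure of $\omega$ matters, so let $T$ be any countably infinite discrete space. For $\emptyset\neq C\subseteq T$ and finite $S\subseteq C$ put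
\[
[S,C]=\{F:\emptyset\ne F,\ S\subseteq F\subseteq C\}.
\]
This set is open: it is $\langle C,\{a\}_{a\in S}\rangle$ if $S\neq\emptyset$, and $\langle C\rangle$ if $S=\emptyset$. If $C\in\langle U_1,\dots,U_n\rangle$ and $a_i\in C\cap U_i$, then $[\{a_1,\dots,a_n\},C]\subseteq\langle U_1,\dots,U_n\rangle$. So \emph{the sets $[S,C]$, with $S\subseteq C$ finite and nonempty, form a neighborhood base at $C$}. In words, $F$ is close to $C$ if it is a \emph{subset} of $C$ that contains a large finite part of $C$. The inclusion makes the topology one-sided: proper supersets of $C$ never come close to $C$.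

The space $2^\omega$ looks favorable to orthocompactness, by the following observation.

\begin{proposition}\label{prop:base}
The space $2^\omega$ is Hausdorff, zero-dimensional and first countable, and it has a $\sigma$-interior preserving base.
\end{proposition}

\begin{proof}
The complement of $[S,C]$ is the union of the open sets $\langle\omega,\omega\setminus C\rangle$ and $\langle\omega\setminus\{a\}\rangle$, $a\in S$. So each $[S,C]$ is clopen and the space is zero-dimensional. Given two distinct points, some $a$ belongs to exactly one of them, and the clopen set $\{F:a\in F\}=[\{a\},\omega]$ separates them. For each $C$ there are only countably many finite $S\subseteq C$, which gives first countability.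

For $n\in\omega$ and $\emptyset\neq A\subseteq\omega$ let $V_n(A)=[A\cap n,A]$, where $n=\{0,\dots,n-1\}$. Every finite $S\subseteq A$ lies in some $A\cap n$, so these sets form a base. If $F\in V_n(A)$, then $F\cap n=A\cap n$ and $F\subseteq A$, so $V_n(F)\subseteq V_n(A)$. Hence, for fixed $n$, an intersection of sets $V_n(A)$ contains $V_n(F)$ for each of its points $F$, and $\{V_n(A):A\in2^\omega\}$ is interior preserving.
\end{proof}

Now let an open cover be given, and for each $A$ choose $n(A)$ with $V_{n(A)}(A)$ inside a member of the cover. If the numbers $n(A)$ are bounded by some $n$, then $\{V_n(A):A\in 2^\omega\}$ is an interior preserving refinement. The danger is that $n(A)$ is unbounded. Suppose an infinite set $F$ belongs to $V_{n_i}(B_i)$ for $i\in\omega$, where the $B_i$ are different from $F$ and $n_i=n(B_i)\to\infty$. Then $\bigcap_iV_{n_i}(B_i)$ is not a neighborhood of $F$: each neighborhood contains some $[S,F]$ with $S$ finite and nonempty, hence the point $S$, and $S$ fails to contain $F\cap n_i=B_i\cap n_i$ for large~$i$.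

One such $F$ does no harm, since a refinement may use smaller neighborhoods of the points $B_i$, which do not contain $F$. To defeat \emph{every} refinement we need so many sets $F$, approximating so many sets $B$, that they cannot all be avoided. Baire category will measure ``so many.'' Once Theorems~\ref{thm:main} and~\ref{thm:strong} are proved, Proposition~\ref{prop:base} shows that even a $\sigma$-interior preserving base in a zero-dimensional first countable space implies neither orthocompactness nor countable metacompactness.

\section{The category argument}\label{sec:trap}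

A subset of a Polish space is \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager} if its complement is meager. By the Baire category theorem a nonempty Polish space is not meager in itself. So if a comeager set $G$ is a countable union $\bigcup_iQ_i$, some $Q_i$ is non-meager. Closures of families of subsets of $T$ are taken in $2^T$.

The plan is to code the points of a Polish space $P$ by subsets $B_x$ of $T$ in such a way that the codes of one set $Y\subseteq P$ form a closed discrete set, while every non-meager part of a comeager set $G\subseteq P$ has many of these codes as limits.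

\begin{proposition}[The coding]\label{prop:coding}
There are a countably infinite discrete space $T$, a nonempty Polish space $P$, disjoint sets $G,Y\subseteq P$ with $G$ comeager, and sets $B_x\in 2^T$ $(x\in P)$ such that:
\begin{enumerate}
\item[(A)] if $y\in Y$, $z\in P$ and $B_y\subseteq B_z$, then $y=z$;
\item[(B)] the set $D^*=\{B_y:y\in Y\}$ is closed in $2^T$;
\item[(C)] every non-meager $Q\subseteq G$ contains a countable set $e$ such that the set $Y(e)=\{y\in Y:B_y\in\overline{\{B_x:x\in e\}}\}$ has cardinality $\mathfrak c$;
\item[(D)] $B_y$ is infinite for each $y\in Y$.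
\end{enumerate}
\end{proposition}

Requirements (A) and (C) pull in opposite directions. By (C) many sets $B_y$ are limits of sets $B_x$, and for this infinitely many $B_x$ must be subsets of $B_y$; by (A) no $B_y$ may be contained in the code of another point. The rest of this section assumes the proposition and proves the two theorems about $2^\omega$.

By (A), $y\mapsto B_y$ is injective on $Y$, and $B_y$ is the only point of $D^*$ in the open set $\langle B_y\rangle=\{F:\emptyset\ne F\subseteq B_y\}$. Hence $D^*$ is discrete, and by (B) every subset of $D^*$ is closed in $2^T$. Also $B_x\notin D^*$ for $x\in G$, since $B_x=B_y$ with $y\in Y$ would give $x=y\in G\cap Y$ by (A).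

\begin{lemma}\label{lem:labels}
There is a function $\rho:Y\to\omega$ such that for every non-meager $Q\subseteq G$ and every $i\in\omega$ there is $y\in Y$ with $\rho(y)=i$ and $B_y\in\overline{\{B_x:x\in Q\}}$.
\end{lemma}

\begin{proof}
Let $\mathcal E$ be the set of countable $e\subseteq G$ with $|Y(e)|=\mathfrak c$. Since $|P|\le\mathfrak c$, also $\kappa=|\mathcal E\times\omega|\le\mathfrak c^{\aleph_0}=\mathfrak c$. Enumerate $\mathcal E\times\omega$ as $\{(e_\alpha,i_\alpha):\alpha<\kappa\}$ and choose recursively $y_\alpha\in Y(e_\alpha)\setminus\{y_\beta:\beta<\alpha\}$; this is possible because $|\alpha|<\mathfrak c=|Y(e_\alpha)|$. Put $\rho(y_\alpha)=i_\alpha$ and $\rho(y)=0$ for all other $y\in Y$. By (C) a non-meager $Q\subseteq G$ contains some $e\in\mathcal E$, and then $y=y_\alpha$ with $(e_\alpha,i_\alpha)=(e,i)$ is as required.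
\end{proof}

The recursion is the reason for asking in (C) for a \emph{countable} set $e$ with \emph{continuum} many limits: there are at most $\mathfrak c$ tasks $(e,i)$, and each offers $\mathfrak c$ candidates.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:coding}]
For $y\in Y$ use (D) to fix $S_y\subseteq B_y$ with exactly $\rho(y)+1$ elements, and let $U_y=[S_y,B_y]$. Then
\[
\mathcal U=\{2^T\setminus D^*\}\cup\{U_y:y\in Y\}
\]
is an open cover of $2^T$, and $U_y$ is its only member containing $B_y$.

Suppose that $\mathcal V$ is an interior preserving open refinement of $\mathcal U$. For $y\in Y$ pick $V_y\in\mathcal V$ with $B_y\in V_y$; then $V_y\subseteq U_y$. For $x\in G$ the set $W_x=\bigcap\{V\in\mathcal V:B_x\in V\}$ is an open neighborhood of $B_x$, so there is a finite nonempty $S_x\subseteq B_x$ with $[S_x,B_x]\subseteq W_x$. Interior preservation is used only here: it provides one finite set $S_x$ for all members of $\mathcal V$ around $B_x$ simultaneously.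

We claim that
\begin{equation}\label{eq:size}
\text{if } x\in G,\ y\in Y \text{ and } B_x\in V_y, \text{ then } |S_x|\ge\rho(y)+1 .
\end{equation}
Indeed $S_x\in[S_x,B_x]\subseteq W_x\subseteq V_y\subseteq U_y=[S_y,B_y]$, so $S_y\subseteq S_x$.

Thus each $x\in G$ tolerates only labels below $|S_x|$. Put $Q_i=\{x\in G:|S_x|\le i\}$. Since $G=\bigcup_iQ_i$, some $Q_i$ is non-meager. By Lemma~\ref{lem:labels} there is $y\in Y$ with $\rho(y)=i$ and $B_y\in\overline{\{B_x:x\in Q_i\}}$. As $V_y$ is a neighborhood of $B_y$, some $x\in Q_i$ has $B_x\in V_y$, and \eqref{eq:size} gives $i+1\le|S_x|\le i$, a contradiction. So $2^T$, and with it $2^\omega$, is not orthocompact.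
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong} from Proposition~\ref{prop:coding}]
(i) Let $D_i=\{B_y:y\in Y,\ \rho(y)\ge i\}$. These sets are closed and decreasing with empty intersection, so $\{2^T\setminus D_i:i\in\omega\}$ is a countable open cover. Suppose $\mathcal V$ is a point-finite open refinement, and put $O_i=\bigcup\{V\in\mathcal V:V\cap D_i\neq\emptyset\}$, an open set containing $D_i$.

We have $\bigcap_iO_i=\emptyset$. For suppose $p\in\bigcap_iO_i$. For every $i$ one of the finitely many members of $\mathcal V$ containing $p$ meets $D_i$, so one of them, say $V$, meets $D_i$ for infinitely many $i$, hence for all $i$ since the $D_i$ decrease. But $V\subseteq2^T\setminus D_l$ for some $l$, a contradiction.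

Hence $G$ is the union of the sets $Q_i=\{x\in G:B_x\notin O_i\}$, and some $Q_i$ is non-meager. Take $y$ from Lemma~\ref{lem:labels} with $\rho(y)=i$ and $B_y\in\overline{\{B_x:x\in Q_i\}}$. Then $B_y\in D_i\subseteq O_i$, but the open set $O_i$ is disjoint from $\{B_x:x\in Q_i\}$, a contradiction. Since metacompact spaces are countably metacompact, $2^\omega$ is not metacompact.

(ii) Suppose the closed discrete set $D^*$ equals $\bigcap_iO_i$ with $O_i$ open. Since $B_x\notin D^*$ for $x\in G$, again $G=\bigcup_i\{x\in G:B_x\notin O_i\}$. For some $i$ this set is non-meager, so by Lemma~\ref{lem:labels} some $B_y\in D^*\subseteq O_i$ is in the closure of a family disjoint from $O_i$, a contradiction.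
\end{proof}

\section{The tree}\label{sec:tree}

\subsection*{What the coding must do}

A first idea is to take for $T$ a tree of finite sequences, for $P$ its branches, and $B_x=\{x|n:n\in\omega\}$, where $x|n$ is the initial segment of length $n$. But no two such sets are comparable by inclusion, so no $B_y$ is a limit of other codes. For $B_x$ to approximate $B_y$ we need $B_x\subseteq B_y$; so $B_y$ must contain, besides the nodes of $y$ itself, the whole code of $x$ from some level on. We therefore let every branch announce, coordinate by coordinate, a finite set $F_n$ of nodes of level $n$ that its code will contain: its own node and some \emph{guests}. The code $B_x$ is the union of these slices.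

Branches in $Y$ will have guests at all but finitely many levels. Branches in $G$ will have none at infinitely many levels. Two demands remain.
\begin{itemize}
\item The code of a branch $z$ must not contain the code of a different $y\in Y$; this is (A). If it did, the nodes of $y$ would be guests of $z$ at all high levels. So we require that, again and again, all guests of $z$ have no guests of their own; a branch $y\in Y$ cannot satisfy this infinitely often. But ``infinitely often'' is not a closed condition on $z$, while limits of branches must be branches. We replace it by promises with a deadline: coordinate $i$ carries a number $m_i$, and some level strictly between $i$ and $m_i$ must keep the promise.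
\item For (B), a limit of codes must be a code. We shall build the coding branch of the limit node by node, by a finite-branching argument. This needs a bound on $|F_{n+1}|$ that is already known from the first $n$ coordinates. The number $m_{n-1}$ will also serve as this bound.
\end{itemize}

\subsection*{Definition and first properties}

\begin{definition}\label{def:tree}
Let $T_0=\{\emptyset\}$. If $n\ge1$ and $T_i$ is defined for $i<n$, then $T_n$ is the set of sequences $s=(s(0),\dots,s(n-1))$, $s(i)=(F^s_i,m^s_i)$, where $F^s_i$ is a finite subset of $T_i$ with $s|i\in F^s_i$ and $m^s_i\in\omega$, such that: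
\begin{enumerate}
\item[(a)] $m^s_i\ge i+2$ for all $i<n$;
\item[(b)] $|F^s_1|=1$ if $1<n$, and $|F^s_{i+2}|\le m^s_i$ whenever $i+2<n$;
\item[(c)] for every $i<n$ with $m^s_i<n$ there is $j$ with $i<j<m^s_i$ such that every $u\in F^s_{j+1}$ with $u\ne s|(j+1)$ satisfies $F^u_j=\{u|j\}$.
\end{enumerate}
Let $T=\bigcup_nT_n$, with the discrete topology.
\end{definition}

In (c) we have $j+1\le m_i^s<n$, so $F_{j+1}^s$ is defined, and $u\in T_{j+1}$, so $F^u_j$ is defined. Restrictions of elements of $T_n$ to $k<n$ lie in $T_k$, since the conditions for $k$ are among those for $n$. Each $T_n$ is countable by induction, the $T_n$ are disjoint because their elements have different lengths, and $T_1=\{(\{\emptyset\},m):m\ge2\}$ (sequences of length one) is infinite. So $T$ is countably infinite.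

For a node or branch $x$ we call $F^x_n$ its \emph{slice} and $m^x_n$ its \emph{label} at level $n$, and the elements of $F^x_n\setminus\{x|n\}$ its \emph{guests} at level $n$. We say that $x$ is \emph{thin at $n$} if $F^x_n=\{x|n\}$. Thus (c) says: before the deadline $m_i$ there is a level $j>i$ such that all guests at level $j+1$ are thin at~$j$.

\begin{lemma}[Thin extension]\label{lem:ext}
If $s\in T_n$ and $m\ge n+2$, then $s$ followed by $(\{s\},m)$ belongs to $T_{n+1}$.
\end{lemma}

\begin{proof}
Condition (a) is clear, and (b) holds because the new slice has one element and all labels $m_i$ are at least~$2$. In (c) the only new requirements concern those $i$ with $m_i=n$. By (a), $i\le n-2$, and $j=n-1$ works: there are no guests at level $j+1=n$.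
\end{proof}

Let $P=[T]$ be the set of infinite branches of $T$, i.e.\ of sequences $x=(x(0),x(1),\dots)$ with $x|n\in T_n$ for all $n$, with basic open sets $[s]=\{x\in[T]:s\subset x\}$, $s\in T$. It is a closed subspace of a countable product of countable discrete spaces, hence Polish, and every $[s]$ is nonempty by Lemma~\ref{lem:ext}. For $x\in[T]$ write $x(n)=(F^x_n,m^x_n)$ and put
\begin{gather*}
B_x=\bigcup_nF^x_n,\qquad\text{so that}\qquad B_x\cap T_n=F_n^x\ni x|n,\\
h(x)=\{n:x\text{ is thin at }n\text{ and at }n+1\},\\
G=\{x\in[T]:h(x)\text{ is infinite}\},\qquad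
Y=\{y\in[T]:y\text{ is thin at only finitely many levels}\}.
\end{gather*}
Clearly $G\cap Y=\emptyset$, and every $B_x$ is infinite, which gives (D).

\begin{lemma}\label{lem:comeager}
For every infinite $H\subseteq\omega$ the set $\{x\in[T]:h(x)\cap H\text{ is infinite}\}$ is comeager. In particular $G$ is comeager.
\end{lemma}

\begin{proof}
The set is $\bigcap_k\bigcup_{n\in H,\,n\ge k}\{x:n\in h(x)\}$. Whether $n\in h(x)$ depends only on $x|(n+2)$, so each union is open. It is also dense: any $s\in T_n$ has, by repeated use of Lemma~\ref{lem:ext}, an extension $x\in[T]$ that is thin at all levels from $n$ on, so $h(x)\supseteq\{n,n+1,\dots\}$.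
\end{proof}

\subsection*{The smallest case: a staircase}

Here is how points of $G$ converge to a point of $Y$ in the simplest situation.

\begin{example}\label{ex:stair}
Let $c_l=2l+1$. We define a branch $y$ and branches $x_l$ together. For each $l$, let $x_l$ extend $y|c_l$ with $F^{x_l}_n=\{x_l|n\}$ and $m^{x_l}_n=n+2$ for all $n\ge c_l$; and for all $n$ let
\[
F^y_n=\{y|n\}\cup\{x_l|n:c_l<n\},\qquad m^y_n=n+4 .
\]
\emph{These are branches of $T$.} Suppose $y|n\in T_n$. Then $x_l\in[T]$ for $c_l\le n$, by Lemma~\ref{lem:ext}, so $F^y_n$ is a finite subset of $T_n$. We check that $y|(n+1)\in T_{n+1}$. Condition (a) is clear. For (b), $F^y_1=\{y|1\}$, and $|F^y_n|\le1+n/2\le n+2=m^y_{n-2}$ for $n\ge2$. For (c) only those $i$ with $m_i^y=n$ are new, i.e.\ $i=n-4$. Then $j=i+1$ works: the guests at level $i+2$ are nodes $x_l|(i+2)$ with $c_l\le i+1$, and $x_l$ is thin at all levels $\ge c_l$. So $y|(n+1)\in T_{n+1}$.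

\emph{The branch $y$ belongs to $Y$, each $x_l$ to $G$, and $B_{x_l}\to B_y$.} At coordinate $c_0=1$ the labels of $y$ and $x_0$ are $5$ and $3$, so $x_0|n\neq y|n$ is a guest of $y$ at every level $n\ge2$. Thus $y\in Y$, while $h(x_l)\supseteq\{c_l,c_l+1,\dots\}$. The slices of $x_l$ and $y$ coincide below level $c_l$, and from level $c_l$ on the slice of $x_l$ is $\{x_l|n\}\subseteq F^y_n$. So $B_{x_l}\subseteq B_y$, and every finite $S\subseteq B_y$ is contained in $B_{x_l}$ for large $l$. See Figure~\ref{fig:stair}.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.05cm,y=0.6cm]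
\draw[very thick] (0,0)--(7.6,0) node[right]{$y$};
\draw (1,0)--(2,3)--(7.6,3) node[right]{$x_0$};
\draw (3,0)--(4,2)--(7.6,2) node[right]{$x_1$};
\draw (5,0)--(6,1)--(7.6,1) node[right]{$x_2$};
\foreach \n in {0,1,2,3,4,5,6,7} {\fill (\n,0) circle (2pt); \node at (\n,-1.15) {\small $\n$};}
\foreach \n in {2,3,4,5,6,7} \fill (\n,3) circle (2pt);
\foreach \n in {4,5,6,7} \fill (\n,2) circle (2pt);
\foreach \n in {6,7} \fill (\n,1) circle (2pt);
\draw[dashed] (3.75,-0.5) rectangle (4.25,3.5);
\node at (4,4) {\small $F^y_4$};
\end{tikzpicture}
\caption{The staircase, up to level $7$. Nodes of level $n$ stand above the number $n$. The branch $x_l$ leaves $y$ at the node $y|c_l$, where $c_l=2l+1$; so $x_3,x_4,\dots$ contribute guests only from level $8$ on. The dots are the elements of the code $B_y$ of level at most $7$. The dashed box is the slice $F^y_4=\{y|4,\,x_1|4,\,x_0|4\}$. Up to level $7$ the code $B_{x_1}$ consists of all dots of levels $0,1,2$, the dot $y|3$, and the dots on the horizontal part of $x_1$; it agrees with $B_y$ below level $c_1=3$.}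
\label{fig:stair}
\end{figure}

In the example the promise (c) costs nothing, because every guest is thin from the moment it arrives. In (C), however, the guests must come from a prescribed set $Q$, and a point of $G$ is only known to be thin at infinitely many levels, not at all levels from some point on. The host $y$ then has to arrange its deadlines so that a level at which all present guests are thin occurs in time. Section~\ref{sec:limits} does this.

\section{The codes of $Y$ form a closed discrete set}\label{sec:closed}

We verify (A) and (B). Condition (c) is what gives (A). To see that it is needed, let $y$ be the branch of Example~\ref{ex:stair}, and let $z$ be the sequence with $z|1=y|1$ and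
\[
F^z_n=\{z|n\}\cup F^y_n,\qquad m^z_n=m^y_n+1\qquad(n\ge1).
\]
It satisfies (a) and (b): $F_1^z=\{z|1\}$, $|F_2^z|\le3\le4=m_0^z$, and $|F^z_n|\le|F^y_n|+1\le m^y_{n-2}+1=m^z_{n-2}$ for $n\ge3$. So if (c) were dropped from Definition~\ref{def:tree}, then $z$ would be a branch with $z\ne y$ and $B_y\subseteq B_z$.

\begin{lemma}[Property (A)]\label{lem:A}
If $y\in Y$, $z\in[T]$ and $B_y\subseteq B_z$, then $y=z$.
\end{lemma}

\begin{proof}
Suppose $y|d\neq z|d$, and let $i\ge d$. Condition (c) for $z|n$, with $n>m_i^z$, gives $j>i$ such that all guests of $z$ at level $j+1$ are thin at $j$. Now $y|(j+1)\in F^y_{j+1}\subseteq F^z_{j+1}$, and $y|(j+1)\ne z|(j+1)$ since $j+1>d$. So $y|(j+1)$ is a guest of $z$, and $y$ is thin at $j$. As $i\ge d$ was arbitrary, $y$ is thin at infinitely many levels, contradicting $y\in Y$.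
\end{proof}

\begin{lemma}[Property (B)]\label{lem:B}
The set $D^*=\{B_y:y\in Y\}$ is closed in $2^T$.
\end{lemma}

\begin{proof}
Let $C$ be in the closure of $D^*$. We first find a branch $z$ with $C=B_z$, and then apply Lemma~\ref{lem:A}. We construct $z\in[T]$ such that for every $n$
\begin{itemize}
\item[$(*)_n$] for every finite $S\subseteq C$ there is $y\in Y$ with $S\subseteq B_y\subseteq C$ and $y|n=z|n$.
\end{itemize}
Since the sets $[S,C]$ are neighborhoods of $C$, $(*)_0$ holds. Suppose $z|n=s$ is found with $(*)_n$, and let
\[
V=\{y|(n+1):y\in Y,\ y|n=s,\ B_y\subseteq C\}\subseteq T_{n+1}.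
\]
These are the candidates for $z|(n+1)$. Note that $V\subseteq C$, because $y|(n+1)\in B_y$.

\emph{$V$ is finite.} By (b), every branch $y\supset s$ has $|F^y_{n+1}|\le b$, where $b=1$ if $n=0$ and $b=m^s_{n-1}$ if $n\ge1$. If $|V|>b$, choose $S\subseteq V$ with $b+1$ elements. By $(*)_n$ there is $y\in Y$ with $y|n=s$ and $S\subseteq B_y\cap T_{n+1}=F^y_{n+1}$, a contradiction.

\emph{Some $v\in V$ can serve as $z|(n+1)$.} Otherwise for each $v\in V$ there is a finite $S_v\subseteq C$ such that no $y\in Y$ satisfies $S_v\subseteq B_y\subseteq C$ and $y|(n+1)=v$. Apply $(*)_n$ to the finite set $\bigcup_{v\in V}S_v$ to get $y$. Then $v=y|(n+1)\in V$ and $S_v\subseteq B_y\subseteq C$, a contradiction.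

So $z$ exists. We show $C\cap T_n=F^z_n$ for every $n$. A branch $y$ given by $(*)_{n+1}$ satisfies $F^z_n=F^y_n\subseteq C$. Conversely, if $a\in C\cap T_n$, then $(*)_{n+1}$ for $S=\{a\}$ gives $y$ with $a\in B_y\cap T_n=F^y_n=F^z_n$. Hence $C=B_z$. By $(*)_0$ some $y\in Y$ has $B_y\subseteq C=B_z$, so $y=z$ by Lemma~\ref{lem:A}, and $C\in D^*$.
\end{proof}

The lag in (b) was used here: when $z|n$ is known, the last known label is $m_{n-1}$, and it has to bound the slice at level $n+1$.

\section{Non-meager sets have many limits}\label{sec:limits}

It remains to prove (C).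

\begin{lemma}[Property (C)]\label{lem:C}
Every non-meager $Q\subseteq G$ contains a countable $e$ with $|Y(e)|=\mathfrak c$.
\end{lemma}

\begin{proof}
\textbf{Step 1: the set $e$.} A host that keeps promise (c) will need levels at which all its present guests are thin. So we choose $e$ such that any finitely many members have infinitely many common thin levels.

There is $s\in T$ such that $Q\cap[t]$ is non-meager for all $t\in T$ with $t\supseteq s$. Otherwise the union of all $[t]$ with $Q\cap[t]$ meager is dense and open. As $T$ is countable, $Q$ would meet this union in a meager set, and the complement of the union is nowhere dense; so $Q$ would be meager.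

Let $(t_r)_{r\in\omega}$ enumerate $\{t\in T:t\supseteq s\}$. Choose recursively $q_r\in Q\cap[t_r]$ such that $\bigcap_{l\le r}h(q_l)$ is infinite. This is possible: with $H=\bigcap_{l<r}h(q_l)$ (and $H=\omega$ if $r=0$), the set of $x$ with $h(x)\cap H$ infinite is comeager by Lemma~\ref{lem:comeager}, so it meets the non-meager set $Q\cap[t_r]$. Let $e=\{q_r:r\in\omega\}$. Then
\begin{equation}\label{eq:e}
e\cap[t]\ne\emptyset\ \text{ for all }t\supseteq s,\qquad \bigcap_{x\in a}h(x)\ \text{ is infinite for all finite nonempty } a\subseteq e .
\end{equation}

\textbf{Step 2: construction of $y$.} As in the staircase, $y$ will admit guests $x_0,x_1,\dots\in e$ one after another, with $x_l|n$ a member of its slice at every level $n>c_l$. Here $y$ takes over the whole slices of the $x_l$, since these may have guests of their own. New is that $c_{k+1}$ is chosen as a level at which the $x_0,\dots,x_k$ admitted so far are all thin, and that the labels of $y$ below $c_{k+1}$ are chosen so large that the deadlines lie beyond $c_{k+1}$.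

By \eqref{eq:e} fix $x_0\in e\cap[s]$ and $c_0\in h(x_0)$ with $c_0\ge|s|+1$, where $|s|$ is the length of $s$, and fix a function $\varepsilon:\{c_0,c_0+1,\dots\}\to\{0,1\}$. Let $y|c_0=x_0|c_0$. Suppose $x_0,\dots,x_k\in e$, $c_0<\dots<c_k$ and $y|c_k\in T$ are given such that
\begin{enumerate}
\item[(i)] $x_l|c_l=y|c_l$ for $l\le k$;
\item[(ii)] $c_j\in h(x_l)$ for $l\le j\le k$.
\end{enumerate}
For $k=0$ this is so. Let $c_{k+1}$ be the least element of $\bigcap_{l\le k}h(x_l)$ with $c_{k+1}\ge c_k+2$; it exists by \eqref{eq:e}. Let $N_k$ be the least integer such that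
\[
N_k\ge c_{k+1}+1,\qquad N_k>m^{x_0}_{c_0},\qquad N_k\ge1+\sum_{l\le k}|F^{x_l}_n|\ \text{ for all }n<c_{k+1}.
\]
For $c_k\le n<c_{k+1}$ put, recursively,
\begin{equation}\label{eq:def}
F^y_n=\{y|n\}\cup\bigcup\{F^{x_l}_n:l\le k,\ c_l<n\},\qquad m^y_n=N_k+\varepsilon(n).
\end{equation}
Step 3 will show that $y|c_{k+1}\in T$. Then, by Lemma~\ref{lem:ext} applied twice, let $t'\in T_{c_{k+1}+2}$ be the extension of $y|c_{k+1}$ that is thin at $c_{k+1}$ and $c_{k+1}+1$ with labels $n+2$ at these two levels $n$. Since $t'\supseteq x_0|c_0\supseteq s$, \eqref{eq:e} provides an element of $e$ in $[t']$. Let $x_{k+1}$ be the first one in the enumeration of $e$. Then (i) holds for $k+1$, and so does (ii): $c_{k+1}\in h(x_l)$ holds for $l\le k$ by the choice of $c_{k+1}$, and for $l=k+1$ by the choice of $t'$.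

Here is why $h$ asks for two consecutive thin levels. Consider any $j$ for which $x_0,\dots,x_j$ have been chosen, and let $l\le j$. By (ii), $x_l$ is thin at $c_j$ and at $c_j+1$. Since $c_j+1<c_{j+1}$, \eqref{eq:def} applies at both levels with $k=j$ and gives
\begin{equation}\label{eq:dagger}
F^y_{c_j}=\{y|c_j\}\cup\{x_l|c_j:l<j\},\qquad F^y_{c_j+1}=\{y|(c_j+1)\}\cup\{x_l|(c_j+1):l\le j\}.
\end{equation}
Moreover, each $u=x_l|(c_j+1)$ with $l\le j$ satisfies $F^u_{c_j}=F^{x_l}_{c_j}=\{u|c_j\}$. Thus
\begin{equation}\label{eq:good}
\text{all guests of $y$ at level $c_j+1$ are thin at $c_j$.}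
\end{equation}

\textbf{Step 3: $y|n\in T_n$ for all $n$.} For $n\le c_0$ this is clear. Let $c_k\le n<c_{k+1}$ and $y|n\in T_n$; we check $y|(n+1)\in T_{n+1}$. Clearly $F_n^y$ is a finite subset of $T_n$ containing $y|n$. Note that $c_0\ge1$ and $c_{l+1}\ge c_l+2$ for all $l$, so $c_k\ge2k+1$.

(a) $m^y_n\ge N_k\ge c_{k+1}+1\ge n+2$.

(b) If $n=c_0$, then $|F^y_n|=1$, which suffices whether $n=1$ or $n\ge2$. Let $n>c_0$; then $n\ge2$ and we need $|F^y_n|\le m^y_{n-2}$.
\begin{itemize}
\item If $n-2\ge c_k$, then $m^y_{n-2}\ge N_k\ge1+\sum_{l\le k}|F^{x_l}_n|\ge|F^y_n|$.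
\item If $k\ge1$ and $n\in\{c_k,c_k+1\}$, then $|F^y_n|\le k+2$ by \eqref{eq:dagger}. Since $c_{k-1}\le c_k-2\le n-2<c_k$, we get $m^y_{n-2}\ge N_{k-1}\ge c_k+1\ge2k+2\ge k+2$.
\item If $k=0$ and $n=c_0+1$, then $|F^y_n|\le2\le m^y_{n-2}$ by \eqref{eq:dagger} and (a).
\end{itemize}

(c) Only those $i$ with $m^y_i=n$ are new, and $i\le n-2$ for them by (a).
\begin{itemize}
\item If $i<c_0$ and $n=c_0$, take $j=n-1$. Then $i<j<n$, and there are no guests at level $j+1=c_0$ by \eqref{eq:dagger}.
\item If $i<c_0<n$, then $j=c_0$ satisfies $i<j<n=m^y_i$, and it works by \eqref{eq:good}.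
\item If $c_r\le i<c_{r+1}$ for some $r\le k$, then $n=m^y_i\ge N_r\ge c_{r+1}+1$. So $i<c_{r+1}<m^y_i$ and $c_{r+1}+1\le n<c_{k+1}$; in particular $r+1\le k$, so $x_0,\dots,x_{r+1}$ are already chosen. By \eqref{eq:good}, $j=c_{r+1}$ works.
\end{itemize}
So the construction never breaks down, and $y\in[T]$.

\textbf{Step 4: $y\in Y(e)$.} Since $m^y_{c_0}\ge N_0>m^{x_0}_{c_0}$, we have $x_0|n\neq y|n$ for all $n>c_0$, while $x_0|n\in F^{x_0}_n\subseteq F^y_n$ by \eqref{eq:def}. So $y$ is thin at no level $n>c_0$, and $y\in Y$.

Next, $B_{x_k}\subseteq B_y$ for every $k$. For $n<c_k$ we have $F^{x_k}_n=F^y_n$ by (i). For $n=c_k$, (i) and (ii) give $F^{x_k}_n=\{x_k|c_k\}=\{y|c_k\}\subseteq F^y_n$. For $n>c_k$, $F^{x_k}_n\subseteq F^y_n$ by \eqref{eq:def}. Now let $S\subseteq B_y$ be finite. For large $k$ it is contained in $\bigcup_{n<c_k}T_n$, where $B_{x_k}$ and $B_y$ agree, so $S\subseteq B_{x_k}\subseteq B_y$, i.e.\ $B_{x_k}\in[S,B_y]$. Hence $B_y\in\overline{\{B_x:x\in e\}}$.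

\textbf{Step 5: continuum many $y$.} The point $x_0$ and the number $c_0$ were fixed before $\varepsilon$; every other choice was determined by earlier data. Let $n\ge c_0$ be the first place where $\varepsilon$ and $\varepsilon'$ differ. The two constructions agree on all coordinates below $n$, and if $c_k\le n<c_{k+1}$ they also agree in $x_0,\dots,x_k$, in $c_0,\dots,c_{k+1}$ and in $N_k$. So the two labels at coordinate $n$ are $N_k+\varepsilon(n)\ne N_k+\varepsilon'(n)$, and the two branches differ. Hence $|Y(e)|\ge\mathfrak c$, and $|Y(e)|\le|[T]|\le\mathfrak c$.
\end{proof}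

Lemmas~\ref{lem:comeager}, \ref{lem:A}, \ref{lem:B} and~\ref{lem:C}, together with the remarks after Lemma~\ref{lem:ext}, prove Proposition~\ref{prop:coding}, and with it Theorems~\ref{thm:main} and~\ref{thm:strong}.

\section{Other hyperspaces}\label{sec:X}

The idea is that a $T_1$ space which is not countably compact contains a closed copy of $\omega$, so that its hyperspace contains a closed copy of $2^\omega$.

\begin{proof}[Proof of Theorem~\ref{thm:X}]
Let $X$ be $T_1$ and not countably compact. We first find a countably infinite closed discrete $N\subseteq X$. There is an increasing open cover $U_0\subseteq U_1\subseteq\cdots$ of $X$ with all $U_n\ne X$. Choose recursively $n_0<n_1<\cdots$ and points $p_k\in X\setminus U_{n_k}$ such that $p_0,\dots,p_k\in U_{n_{k+1}}$. The points are distinct, since $p_{k+1}\notin U_{n_{k+1}}$. Each point of $X$ lies in some $U_{n_k}$, and this set contains $p_l$ only if $l<k$. As $X$ is $T_1$, each $p\in X$ has a neighborhood meeting $N=\{p_k:k\in\omega\}$ in at most $\{p\}$. So all subsets of $N$ are closed in $X$.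

The set $2^N=\{F\in2^X:F\subseteq N\}$ is closed in $2^X$, because its complement $\langle X,X\setminus N\rangle$ is open. Since $\langle U_1,\dots,U_n\rangle\cap2^N$ consists of the nonempty $F\subseteq N$ with $F\subseteq\bigcup_i(U_i\cap N)$ and $F\cap(U_i\cap N)\ne\emptyset$ for all $i$, and every subset of $N$ has the form $U\cap N$ with $U$ open, the subspace topology of $2^N$ is the Vietoris topology of the discrete space $N$. So $2^N$ is homeomorphic to $2^\omega$.

All three properties pass to a closed subspace $Z$ of a space. For the two covering properties, given an open cover of $Z$ (countable in the case of countable metacompactness), extend its members to open sets of the whole space, add the complement of $Z$, take a refinement of the desired kind, and intersect its members with $Z$. For perfectness, closed subsets of $Z$ are closed in the whole space, hence $G_\delta$ there and in $Z$. By Theorems~\ref{thm:main} and~\ref{thm:strong}, $2^N$ has none of the three properties, so neither has $2^X$.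
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
If $X$ is compact, so is $2^X$ \cite{Michael}. Compactness of $2^X$ implies metacompactness, which implies both orthocompactness and countable metacompactness. Each of the last two properties of $2^X$ implies that $X$ is countably compact, by Theorem~\ref{thm:X}. Finally, a countably compact metacompact $T_1$ space is compact \cite{AD}. A discrete space is regular and metacompact, and it is compact if and only if it is finite; this gives the last statement.
\end{proof}

\begin{thebibliography}{9}
\bibitem{AD} R. Arens, J. Dugundji, \emph{Remark on the concept of compactness}, Portugal. Math. 9 (1950).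
\bibitem{Michael} E. Michael, \emph{Topologies on spaces of subsets}, Trans. AMS 71 (1951).
\bibitem{OVN} \emph{Orthocompactness Versus Normality In Hyperspaces}, \texttt{http://kitchom.ed.oita-u.ac.jp/nkemoto/p100618\_final.pdf}.
\end{thebibliography}

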